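\title{A Dowker filter in ZFC}

\begin{abstract}
We prove in ZFC that Dowker filters exist: every set of size at least $2^{\aleph_1}$ carries one. More generally, if $\chi<\mu$ are infinite regular cardinals and $\rho^{<\chi}<\mu$ for all $\rho<\mu$, then every set of size at least $2^\mu$ carries a $\chi$-complete Dowker filter. No set of size less than $\chi^{++}$ carries one, so the bound is exact under GCH. The filter is generated by a rule that names a winner for each pair of points and each set separating them; the rule is read off from codes attached to the points and from a strong coloring of the pairs of $\mu^+$.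
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{filter} on a set $S$ is a nonempty family $\mathcal{F}$ of nonempty subsets of $S$ that is closed under supersets and finite intersections.

\begin{definition}\label{def:dowker}
A filter $\mathcal{F}$ on $S$ is a \emph{Dowker filter} if
\begin{itemize}
\item[(a)] for every $F:S\to\mathcal{F}$ there are $x\ne y$ in $S$ with $y\in F(x)$ and $x\in F(y)$, and
\item[(b)] for every $X\subseteq S$ there is $F:S\to\mathcal{F}$ such that, for all $x\in X$ and $y\in S\setminus X$, either $y\notin F(x)$ or $x\notin F(y)$.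
\end{itemize}
\end{definition}

Say that $F$ \emph{links} distinct points $x,y$ if $y\in F(x)$ and $x\in F(y)$. Condition (b) says that all links across any given cut can be removed at once, and (a) says that all links can never be removed at once.

The definition is a separation property in disguise. Let $Y$ be the disjoint union of $S$ and the set $[S]^2$ of unordered pairs. Make each pair an isolated point, and let $x\in S$ have the basic neighborhoods $U(x,B)=\{x\}\cup\{\{x,y\}:y\in B,\ y\neq x\}$ for $B\in\mathcal{F}$. Then $S$ is closed and discrete in $Y$, and $U(x,F(x))$ meets $U(y,F(y))$ exactly when $F$ links $x$ and $y$. So (a) says that the points of $S$ cannot be given pairwise disjoint neighborhoods, while (b) says that $X$ and $S\setminus X$ always have disjoint neighborhoods. The latter separates any two disjoint closed sets $H,K\subseteq Y$: if $U\supseteq H\cap S$ and $V\supseteq S\setminus H$ are disjoint and open, so are $(U\cup H)\setminus K$ and $(V\cup K)\setminus H$.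

Condition (a) passes to smaller filters and (b) to larger ones, so it is natural to look at the two extremes. A Dowker filter contains $S\setminus\{p\}$ for every $p\in S$. Otherwise $p$ lies in every member of $\mathcal{F}$; then (b) for $X=\{p\}$ gives $F(p)=\{p\}$, and the constant function $\{p\}$ violates (a). The smallest candidate is therefore the cofinite filter, which is the case $\chi=\omega$ of the following example.

\begin{example}\label{ex:cosmall}
Let $\chi$ be an infinite regular cardinal, let $|W|>\chi$, and let $\mathcal{F}$ be the filter of subsets of $W$ whose complement has size less than $\chi$. Then \emph{(a) holds and (b) fails.} Fix $X\subseteq W$ of size $\chi$ and any $F:W\to\mathcal{F}$. The set $X\cup\bigcup_{x\in X}(W\setminus F(x))$ has size $\chi$; pick $y\in W$ outside it. As $|W\setminus F(y)|<\chi$, there is $x\in X\cap F(y)$. Then $F$ links $x\in X$ to $y\notin X$.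
\end{example}

At the other extreme, an ultrafilter satisfies (b): let $F$ be constant, with value whichever of $X$ and $S\setminus X$ belongs to it. But no ultrafilter satisfies both conditions (Remark~\ref{rem:ultra}). A Dowker filter has to lie strictly in between.

Balogh and Gruenhage showed that Dowker filters exist in some models of set theory. The problem, posed as Conjecture~3 in \cite{MEC}, is whether \emph{ZFC alone proves that some set carries a Dowker filter.} A count suggests a negative guess. One must provide for $2^{|S|}$ sets $X$ and defeat at least $2^{|S|}$ functions $F$, with only $|S|$ points available to serve as witnesses, and this looks like a task for an additional guessing axiom. The conjecture is nevertheless true.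

For an infinite regular cardinal $\chi$, a filter is \emph{$\chi$-complete} if it is closed under intersections of fewer than $\chi$ members; every filter is $\omega$-complete. We write $\rho^{<\chi}=\sup\{\rho^\nu:\nu<\chi\}$, with $\nu$ ranging over cardinals.

\begin{theorem}\label{thm:main}
Let $\chi$ be an infinite regular cardinal. Let $\mu>\chi$ be regular with $\rho^{<\chi}<\mu$ for all cardinals $\rho<\mu$. Then every set of size at least $2^\mu$ carries a $\chi$-complete Dowker filter.
\end{theorem}

For $\chi=\omega$ one may take $\mu=\omega_1$. So every set of size at least $2^{\aleph_1}$ carries a Dowker filter, which proves the conjecture. For arbitrary $\chi$ one may take $\mu=(2^{<\chi})^+$ (Lemma~\ref{lem:mu}).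

\begin{theorem}\label{thm:lower}
Let $\chi$ be an infinite regular cardinal. If $S$ carries a $\chi$-complete Dowker filter, then $|S|\ge\chi^{++}$. In particular, no set of size at most $\aleph_1$ carries a Dowker filter.
\end{theorem}

\begin{corollary}\label{cor:sharp}
If $2^{\aleph_1}=\aleph_2$, a set carries a Dowker filter if and only if its size is at least $\aleph_2$. Under GCH, for every infinite regular $\chi$, a set carries a $\chi$-complete Dowker filter if and only if its size is at least $\chi^{++}$.
\end{corollary}

In ZFC, the least size of a set carrying a Dowker filter thus lies between $\aleph_2$ and $2^{\aleph_1}$. We do not determine it when $2^{\aleph_1}>\aleph_2$.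

We begin with Theorem~\ref{thm:lower}, which shows what a construction is up against. Section~\ref{sec:rules} reduces Theorem~\ref{thm:main} to finding a suitable rule, Section~\ref{sec:duel} solves a simpler problem that overcomes the counting objection, and Sections~\ref{sec:tools}--\ref{sec:verify} build the rule and verify it. Throughout, $\chi$ is an infinite regular cardinal, and \emph{small} means of cardinality less than $\chi$. By regularity, a union of fewer than $\chi$ small sets is small. A reader interested only in the conjecture may take $\chi=\omega$, $\mu=\omega_1$, and read ``small'' as ``finite''.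

\section{The lower bound}\label{sec:lower}

Let $\mathcal{F}$ be a $\chi$-complete Dowker filter on $S$. Let $J$ be the family of sets on which (a) fails: $Z\in J$ if some $F:S\to\mathcal{F}$, called a \emph{witness}, links no two points of $Z$. By (a), $S\notin J$. The family $J$ is closed under subsets and contains all singletons. It contains $S\setminus B$ for each $B\in\mathcal{F}$, with the constant function $B$ as witness. Condition (b) lets us glue witnesses together, and the gluing goes one step beyond the completeness of $\mathcal{F}$.

\begin{lemma}\label{lem:unions}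
$J$ is closed under unions of at most $\chi$ members.
\end{lemma}

\begin{proof}
Let $Z_\nu\in J$ for $\nu<\chi$, with witnesses $F_\nu$. Replacing $Z_\nu$ by $Z_\nu\setminus\bigcup_{\nu'<\nu}Z_{\nu'}$, we may assume that the sets are pairwise disjoint. Let $G_\nu$ be as in (b) for $X=Z_\nu$. For $x\in Z_\nu$ put $F(x)=F_\nu(x)\cap\bigcap_{\nu'\le\nu}G_{\nu'}(x)$, an intersection of fewer than $\chi$ members of $\mathcal{F}$; off the union put $F(x)=S$. Two points of the same $Z_\nu$ are not linked by $F_\nu$, hence not by $F$. If $x\in Z_\nu$, $y\in Z_{\nu'}$ and $\nu'<\nu$, then $F(x)\subseteq G_{\nu'}(x)$ and $F(y)\subseteq G_{\nu'}(y)$, and $G_{\nu'}$ does not link $y\in Z_{\nu'}$ to $x\notin Z_{\nu'}$.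
\end{proof}

\begin{remark}\label{rem:ultra}
No ultrafilter $\mathcal{U}$ is a Dowker filter. Suppose one is. Its members $S\setminus\{p\}$ have empty intersection, so there is a least cardinal $\chi$ such that some $\chi$ members of $\mathcal{U}$ have intersection $D\notin\mathcal{U}$. This $\chi$ is infinite, and it is regular, since otherwise the intersection could be taken in fewer than $\chi$ blocks of size less than $\chi$. Also $\mathcal{U}$ is $\chi$-complete. Now $S\setminus D\in J$ by Lemma~\ref{lem:unions}, and $D\in J$ because $S\setminus D\in\mathcal{U}$. Hence $S\in J$, which is false.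
\end{remark}

\begin{lemma}\label{lem:prime}
If $|S|=\chi^+$ and $X\notin J$, then $T=S\setminus X$ belongs to $J$.
\end{lemma}

\begin{proof}
Enumerate $S=\{s_\beta:\beta<\chi^+\}$ without repetition, and let $G$ be as in (b) for $X$. For $\beta<\chi^+$ let $D_\beta$ be the set of points of $S$ lying in $G(s_\alpha)$ for all $\alpha\le\beta$ with $s_\alpha\in T$. Then $S\setminus D_\beta$ is a union of at most $\chi$ complements of members of $\mathcal{F}$, so it lies in $J$. Since $X\notin J$, we may pick $z(\beta)\in X\cap D_\beta$. Put $F(s_\beta)=G(z(\beta))$ for $s_\beta\in T$, and $F(x)=S$ for $x\in X$. Let $\alpha<\beta$ with $s_\alpha,s_\beta\in T$. Then $z(\beta)\in G(s_\alpha)$, and $G$ does not link $z(\beta)\in X$ to $s_\alpha\notin X$, so $s_\alpha\notin G(z(\beta))=F(s_\beta)$. Thus $F$ witnesses $T\in J$.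
\end{proof}

Notice that $s_\beta$ is given the set that $G$ assigns to \emph{another} point $z(\beta)$. Such borrowing will be the main difficulty in the construction.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
If $|S|\le\chi$, then $S$ is a union of at most $\chi$ singletons, so $S\in J$, which is false. Suppose that $|S|=\chi^+$, with $S=\{s_\beta:\beta<\chi^+\}$ enumerated without repetition. By Lemma~\ref{lem:prime}, of two disjoint subsets of $S$ at least one is in $J$. Ulam's argument refutes this. Fix injections $e_\beta:\beta\to\chi$ for $\beta<\chi^+$, and let $B_{\alpha,i}=\{s_\beta:\beta>\alpha,\ e_\beta(\alpha)=i\}$. For each $\alpha$, the set $\bigcup_{i<\chi}B_{\alpha,i}=\{s_\beta:\beta>\alpha\}$ is not in $J$, since its complement has size at most $\chi$ and so is in $J$. By Lemma~\ref{lem:unions} there is $i_\alpha<\chi$ with $B_{\alpha,i_\alpha}\notin J$. There are $\alpha\ne\alpha'$ with $i_\alpha=i_{\alpha'}$. The sets $B_{\alpha,i_\alpha}$ and $B_{\alpha',i_{\alpha'}}$ are disjoint, because each $e_\beta$ is injective, and neither is in $J$.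
\end{proof}

\section{Filters from rules}\label{sec:rules}

Since (a) favors small filters, we build (b) into the generators and take the smallest $\chi$-complete filter containing them. A set $X\subseteq S$ \emph{separates} $x$ and $y$ if it contains exactly one of them. A \emph{rule} on $S$ assigns to each $X\subseteq S$ and each pair $\{x,y\}$ separated by $X$ one of the two points, the \emph{winner} with respect to $X$. Given a rule, let
\[
N(x,X)=\{y\in S:\ X\text{ does not separate }x,y,\text{ or }x\text{ wins against }y\text{ with respect to }X\}.
\]
A \emph{demand} is a pair $(z,X)\in S\times P(S)$, and a point $y$ \emph{meets} it if $y\in N(z,X)$.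

\begin{lemma}\label{lem:rule}
Suppose that a rule on $S$ has the following property: for every function $r$ assigning to each $x\in S$ a small set $r(x)$ of demands, there are $u\neq v$ such that $v$ meets every demand in $r(u)$ and $u$ meets every demand in $r(v)$. Then $S$ carries a $\chi$-complete Dowker filter.
\end{lemma}

\begin{proof}
Let $\mathcal{F}$ consist of all $B\subseteq S$ such that, for some small set $R$ of demands, $B$ contains every point that meets all demands in $R$. This family contains $S$, is closed under supersets, and is closed under intersections of fewer than $\chi$ members, since the union of the corresponding sets $R$ is small. For (a), given $F:S\to\mathcal{F}$, let $r(x)$ be a set $R$ as above for $F(x)$; then $F$ links the points $u,v$ of the hypothesis. Applied to a constant function with value $\emptyset$, this shows that $\emptyset\notin\mathcal{F}$. For (b), put $F(x)=N(x,X)$. If $X$ separates $x$ and $y$, then $y\in F(x)$ says that $x$ wins and $x\in F(y)$ says that $y$ wins, and only one of them does.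
\end{proof}

It is enough to find such a rule on one set of size $2^\mu$.

\begin{lemma}\label{lem:larger}
If $S\subseteq S'$ and $S$ carries a $\chi$-complete Dowker filter $\mathcal{F}$, then so does $S'$.
\end{lemma}

\begin{proof}
The family $\mathcal{F}'=\{B\subseteq S':B\cap S\in\mathcal{F}\}$ is a $\chi$-complete filter. For (a), given $F':S'\to\mathcal{F}'$, apply (a) for $\mathcal{F}$ to $x\mapsto F'(x)\cap S$ on $S$. For (b), given $X\subseteq S'$, let $F$ be as in (b) for $\mathcal{F}$ and $X\cap S$, and put $F'(x)=F(x)$ for $x\in S$ and $F'(x)=S$ for $x\notin S$. All values of $F'$ are subsets of $S$, so $F'$ links only points of $S$, and there it agrees with $F$.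
\end{proof}

We think of $r$ as chosen by an opponent who knows the rule. The demands in $r(x)$ are of two kinds. \emph{Own demands} have the form $(x,X)$; we write $\mathcal{X}(x)=\{X:(x,X)\in r(x)\}$. \emph{Third-party demands} have the form $(z,X)$ with $z\ne x$; these are the borrowed sets of Lemma~\ref{lem:prime}.

\section{Own demands: codes and exemptions}\label{sec:duel}

Suppose first that there are only own demands. We need $u\ne v$ such that $u$ wins with respect to every set in $\mathcal{X}(u)$ that separates them, and $v$ wins with respect to every such set in $\mathcal{X}(v)$. A rule that ignores $X$ is defeated by $\mathcal{X}(x)=\{\{x\}\}$, and the rule ``the point in $X$ wins'' is defeated by $\mathcal{X}(x)=\{S\setminus\{x\}\}$. A good rule has to recognize, from $u$, $v$ and $X$ alone, which of the two points is asking for $X$. We let $v$ carry this information. It cannot name arbitrary subsets of $S$, as there are too many, but it can name their traces on a smaller set.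

\begin{definition}\label{def:code}
Let $\kappa\ge\chi$ be a cardinal. A \emph{$\kappa$-code} on $S$ is a pair $(A,f)$, where $A\subseteq S$, $|A|\le\kappa$, and $f$ assigns to each $x\in A$ a small subset of $P(A)$. The code \emph{lists} $(x,X)\in S\times P(S)$ if $x\in A$ and $X\cap A\in f(x)$.
\end{definition}

If $|S|=2^\kappa$, there are at most $2^\kappa$ codes: there are $(2^\kappa)^\kappa=2^\kappa$ sets $A$, each $P(A)$ has at most $(2^\kappa)^{\kappa}=2^\kappa$ small subsets, and so there are at most $(2^\kappa)^\kappa$ functions $f$ on $A$. Codes can therefore be made a coordinate of the points.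

Let $\chi=\kappa=\omega$ and $S_0=\omega_1\times 2^{\aleph_0}$. A point $x=(\pi(x),g(x))$ has a \emph{level} $\pi(x)$ and a \emph{code number} $g(x)$, and we fix a map $g\mapsto(A_g,f_g)$ from the cardinal $2^{\aleph_0}$ onto the set of $\omega$-codes. The rule is this: if $\pi(x)<\pi(y)$, the lower point $x$ wins with respect to $X$ exactly when the code of $y$ lists $(x,X)$; if $\pi(x)=\pi(y)$, the lexicographically smaller point wins.

Given $\mathcal{X}$, choose points $x_\eta$ of level $\eta$ by recursion, the code of $x_\eta$ listing demands of earlier points. The difficulty is that $\mathcal{X}(x_\eta)$ is revealed only after the code is chosen, and it may imitate what the code lists.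

\begin{example}\label{ex:empty}
Let $\mathcal{X}(x)=\{\emptyset,\{x\}\}$, and use $A_\eta=\{x_\xi:\xi<\eta\}$ in the code of $x_\eta$. If the code lists all earlier demands, so that $f_\eta(x_\xi)=\{\emptyset,\{x_\xi\}\}$, then $x_\eta$ loses to $x_\xi$ with respect to $\{x_\eta\}$, whose trace on $A_\eta$ is $\emptyset$. But the set $\emptyset$ separates nothing, so there was no need to list it. With $f_\eta(x_\xi)=\{\{x_\xi\}\}$, the point $x_\xi$ wins with respect to $\{x_\xi\}$ and $x_\eta$ wins with respect to $\{x_\eta\}$, as required.
\end{example}

In general we exempt from the list those demands of $x_\xi$ that were already made below level $\xi$. To see that this works we need Fodor's lemma. Let $\lambda$ be a regular uncountable cardinal. A \emph{club} is a closed unbounded subset of $\lambda$, and a set is \emph{stationary} if it meets every club; stationary sets are unbounded, so they have size $\lambda$. For regular $\nu<\lambda$, the set $E^\lambda_\nu=\{\delta<\lambda:\operatorname{cf}\delta=\nu\}$ is stationary. \emph{Fodor's lemma:} if $E\subseteq\lambda$ is stationary and $h(\eta)<\eta$ for all $\eta\in E$,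 then $h$ is constant on a stationary subset of $E$.

\begin{proposition}\label{prop:duel}
For every function $\mathcal{X}$ assigning to each $x\in S_0$ a finite subset of $P(S_0)$ there are $u\neq v$ with $v\in N(u,X)$ for all $X\in\mathcal{X}(u)$ and $u\in N(v,X)$ for all $X\in\mathcal{X}(v)$.
\end{proposition}

\begin{proof}
By recursion on $\eta<\omega_1$ we define $x_\eta$ of level $\eta$ and a finite $\mathcal{Z}^\eta\subseteq P(S_0)$. At stage $\eta$ let $\mathcal{M}_\eta=\bigcup_{\xi<\eta}\mathcal{X}(x_\xi)$, a countable family. Let $A_\eta$ consist of the points $x_\xi$ for $\xi<\eta$ and one point from the symmetric difference of each two members of $\mathcal{M}_\eta$; then $A_\eta$ is countable and distinct members of $\mathcal{M}_\eta$ have distinct traces on it. Put $f_\eta(x_\xi)=\{Y\cap A_\eta:Y\in\mathcal{X}(x_\xi)\setminus\mathcal{Z}^\xi\}$ for $\xi<\eta$, and $f_\eta(x)=\emptyset$ for other $x\in A_\eta$. Let $x_\eta$ have level $\eta$ and code $(A_\eta,f_\eta)$. Let $\mathcal{Z}^\eta$ be the set of old sets that $\mathcal{X}(x_\eta)$ imitates, that is, of $Z\in\mathcal{M}_\eta$ with $Z\cap A_\eta=X\cap A_\eta$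 for some $X\in\mathcal{X}(x_\eta)$. It is finite, because each $X$ imitates at most one $Z$.

For limit $\eta$ we have $\mathcal{M}_\eta=\bigcup_{\zeta<\eta}\mathcal{M}_\zeta$, an increasing union, so $\mathcal{Z}^\eta\subseteq\mathcal{M}_{\zeta}$ for some $\zeta<\eta$. By Fodor's lemma one $\zeta$ serves uncountably many $\eta$. As $\mathcal{M}_\zeta$ has countably many finite subsets, there are $\xi<\eta$ with $\mathcal{Z}^\xi=\mathcal{Z}^\eta$ and $\{Z\in\mathcal{Z}^\xi:x_\xi\in Z\}=\{Z\in\mathcal{Z}^\eta:x_\eta\in Z\}$. Put $u=x_\xi$ and $v=x_\eta$. A set $X\in\mathcal{X}(u)$ either lies in $\mathcal{Z}^\xi$ and does not separate $u$ and $v$, or $(u,X)$ is listed and $u$ wins. If $X\in\mathcal{X}(v)$ and $(u,X)$ were listed, then $X\cap A_\eta=Y\cap A_\eta$ for some $Y\in\mathcal{X}(u)\setminus\mathcal{Z}^\xi$; but $Y\in\mathcal{M}_\eta$, so $Y\in\mathcal{Z}^\eta=\mathcal{Z}^\xi$, a contradiction. So $v$ wins whenever $X$ separates.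
\end{proof}

This answers the counting objection, but not the problem. Under CH the set $S_0$ has size $\aleph_1$, so by Theorem~\ref{thm:lower} and Lemma~\ref{lem:rule} the rule above is defeated by some $r$ with third-party demands. A code cannot deal with these: if $(z,X)\in r(v)$ and $z$ lies above $u$, then $z$ must beat $u$, but the code of $z$ is the opponent's choice and not ours. The instruction that $z$ shall win has to come from something that the opponent cannot avoid, and we take it from a coloring of pairs of levels.

\section{Tools}\label{sec:tools}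

From now on $\chi$ and $\mu$ are as in Theorem~\ref{thm:main}, and $\lambda=\mu^+$.

\medskip\noindent\textbf{Arithmetic.} For $\nu<\chi$ we have $2^\nu\le2^{<\chi}<\mu$. A function from $\nu<\chi$ to the regular cardinal $\mu$ is bounded, so $\mu^\nu\le\sum_{\rho<\mu}|\rho|^\nu\le\mu$. Hence $\mu^{<\chi}=\mu$, and a set of size at most $\mu$ has at most $\mu$ small subsets.

\medskip\noindent\textbf{The $\Delta$-system lemma} (see \cite[II.1.6]{Kunen}). \emph{Let $\theta>\chi$ be regular with $\rho^{<\chi}<\theta$ for all $\rho<\theta$. For every family $\langle a_i:i<\theta\rangle$ of small sets there are $I\subseteq\theta$ of size $\theta$ and a set $R$, the root, with $a_i\cap a_{i'}=R$ for all distinct $i,i'\in I$.} Repetitions are harmless: if there are fewer than $\theta$ distinct sets, one of them occurs $\theta$ times and serves as $R$. We use the lemma for $\theta=\mu$, by hypothesis, and for $\theta=\lambda$, where $\rho^{<\chi}\le\mu^{<\chi}=\mu<\lambda$.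

\begin{theorem}[Coloring theorem]\label{thm:color}
For every set $\Gamma$ with $0<|\Gamma|\le\mu$ there is $c:[\lambda]^2\to\Gamma$ such that:
\begin{itemize}
\item[$(\star)$] for every family $\mathcal{B}$ of $\lambda$ pairwise disjoint nonempty small subsets of $\lambda$ and every $\gamma\in\Gamma$ there are $b,b'\in\mathcal{B}$ with $\sup b<\min b'$ and $c(d,e)=\gamma$ for all $d\in b$, $e\in b'$.
\end{itemize}
\end{theorem}

For singletons, $(\star)$ says that every color appears on every subset of $\lambda$ of full size; in general the color appears on a whole rectangle $b\times b'$.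

\begin{proof}
Property $(\star)$ with $\lambda$ colors is the principle $\mathrm{Pr}_1(\lambda,\lambda,\lambda,\chi)$. (If the principle is stated without the clause $\sup b<\min b'$, first thin $\mathcal{B}$ by recursion to $\lambda$ members each lying above all earlier ones.) Composing such a coloring with a surjection $\lambda\to\Gamma$ gives $c$. Rinot \cite{Rinot} proved that $\mathrm{Pr}_1(\lambda,\lambda,\lambda,\chi)$ holds whenever $\lambda,\chi$ are regular, $\lambda>\chi^+$, and $\{\delta<\lambda:\operatorname{cf}\delta\ge\chi\}$ has a stationary subset $E$ that is \emph{nonreflecting}: for every $\alpha<\lambda$ of uncountable cofinality, some closed unbounded subset of $\alpha$ misses $E$. Here $\chi^+\le\mu<\lambda$, and $E=E^\lambda_\mu$ works. Indeed, let $C$ be closed unbounded in $\alpha$ of order type $\operatorname{cf}\alpha\le\mu$. The accumulation points of $C$ below $\alpha$ form a closed unbounded subset of $\alpha$, and each such point $\delta$ has cofinality at most $|C\cap\delta|<\operatorname{cf}\alpha\le\mu$.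
\end{proof}

For $\chi=\omega$ and $\lambda=\omega_2$ the principle needed is $\mathrm{Pr}_1(\aleph_2,\aleph_2,\aleph_2,\aleph_0)$, which is also due to Shelah \cite{Shelah}.

\section{The rule}\label{sec:rule}

To see what the rule must do, imagine candidates $u_\eta,v_\eta$ at each level $\eta<\lambda$, from which we pick $u=u_\xi$ and $v=v_\eta$ with $\xi<\eta$. Form a $\Delta$-system from the small sets of levels that occur in $r(u_\eta)\cup r(v_\eta)$, with root $\Delta$ and remainders $b_\eta\ni\eta$ arranged so that $\Delta$, $b_\xi$, $b_\eta$ lie one above the other. A third party $w$ of $u$ has its level in $\Delta\cup b_\xi$, below $v$, and must beat $v$. A third party $z$ of $v$ has its level in $\Delta$, below $u$, or in $b_\eta$, above $u$, and must beat $u$. Let the lower point win by default. Two problems remain.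

\emph{On $b_\xi\times b_\eta$} the default must be overridden for the pairs $(u,z)$, kept for the pairs $(w,v)$, and replaced by the code test for $(u,v)$. By $(\star)$ one color of our choice covers the rectangle, so a color should be an instruction that tells $u$ from the $w$'s and $v$ from the $z$'s. There are $2^\mu$ points and only $\mu$ colors, so a color cannot name points; but small sets of points can be told apart by partial descriptions, the \emph{looks} below.

\emph{On pairs $(d,\xi)$ and $(d,\eta)$ with $d\in\Delta$} we do not control the color, and it must not let $u$ or $v$ win by accident. So we make $\mu$ copies of each point, distinguished by an \emph{index}, and let each color favor only a small set of indices.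

\medskip\noindent\textbf{Points.} Let $S=\lambda\times2^\mu\times\mu$; then $|S|=2^\mu$, as $\lambda\le 2^\mu$. A point $x=(\pi(x),g(x),k(x))$ has a level, a code number and an index. Fix a map $g\mapsto(A_g,f_g)$ from the cardinal $2^\mu$ onto the set of $\mu$-codes on $S$; the code of $x$ is $(A_{g(x)},f_{g(x)})$.

\medskip\noindent\textbf{Looks.} Fix an injection $\psi:S\to P(\mu)$. For small $a\subseteq\mu$ let
\[
\operatorname{look}_a(x)=(\psi(x)\cap a,\ k(x))\in P(a)\times\mu .
\]

\noindent\textbf{Colors.} Let $\Gamma$ be the set of all $(a,t,s,L)$ with $a\subseteq\mu$ small, $t,s\in P(a)\times\mu$, and $L\subseteq P(a)\times\mu$ small. There are $\mu$ choices for $a$; for each, $P(a)\times\mu$ has size $\mu$ and has $\mu$ small subsets. So $|\Gamma|=\mu$. Fix $c:[\lambda]^2\to\Gamma$ satisfying $(\star)$. For $d<\eta<\lambda$ with $c(d,\eta)=(a,t,s,L)$, let $K(d,\eta)\subseteq\mu$ be the small set of second coordinates of members of $L$.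

\medskip\noindent\textbf{Winners.} Let $X$ separate $x$ and $y$. If $\pi(x)=\pi(y)$, the lexicographically smaller point wins; this case will play no role. If $\pi(x)<\pi(y)$ and $c(\pi(x),\pi(y))=(a,t,s,L)$, then the upper point $y$ wins if the following three conditions hold, and otherwise the lower point $x$ wins:
\begin{itemize}
\item[(U1)] $\operatorname{look}_a(x)=t$;
\item[(U2)] $\operatorname{look}_a(y)\in L$;
\item[(U3)] if $\operatorname{look}_a(y)=s$, then the code of $y$ does not list $(x,X)$.
\end{itemize}
Thus $t$ describes $u$, $s$ describes $v$, and $L$ describes $v$ and its third parties. By (U2),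
\begin{equation}\label{eq:K}
\text{if }\pi(x)<\pi(y)\text{ and }k(y)\notin K(\pi(x),\pi(y)),\text{ then }x\text{ wins.}
\end{equation}
This is why the index is part of the look: the set $P(a)$ alone may be small (it is finite when $\chi=\omega$), and then $L$ could admit every upper point.

\section{The rule meets all demands}\label{sec:verify}

\begin{proposition}\label{prop:main}
The rule of Section~\ref{sec:rule} satisfies the hypothesis of Lemma~\ref{lem:rule}.
\end{proposition}

\begin{proof}
Let $r$ be given. For $x\in S$, the sets $\mathcal{X}(x)$ and $T(x)=\{z:(z,X)\in r(x)\text{ for some }X\}$ are small, and so is the set of levels $\pi[T(x)]$.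

\medskip\noindent\textbf{Step 1: two candidates at each level.}
By recursion on $\eta<\lambda$ we define points $u_\eta,v_\eta$ of level $\eta$ and a small $\mathcal{Z}^\eta\subseteq P(S)$. At stage $\eta$ let $\mathcal{M}_\eta=\bigcup_{\xi<\eta}\mathcal{X}(u_\xi)$; then $|\mathcal{M}_\eta|\le\mu$ because $|\eta|\le\mu$. As in Proposition~\ref{prop:duel}, let $A_\eta\subseteq S$ have size at most $\mu$, contain $u_\xi$ for all $\xi<\eta$, and have distinct traces of distinct members of $\mathcal{M}_\eta$. Put
\[
f_\eta(u_\xi)=\{Y\cap A_\eta:Y\in\mathcal{X}(u_\xi)\setminus\mathcal{Z}^\xi\}\quad(\xi<\eta),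
\]
and $f_\eta(x)=\emptyset$ for other $x\in A_\eta$. Let $g_\eta$ be a number of the code $(A_\eta,f_\eta)$, and consider the $\mu$ copies $x_{\eta,i}=(\eta,g_\eta,i)$, $i<\mu$. Each has its own small set of imitated old sets,
\[
\mathcal{Z}(\eta,i)=\{Z\in\mathcal{M}_\eta:\ Z\cap A_\eta=X\cap A_\eta\text{ for some }X\in\mathcal{X}(x_{\eta,i})\}.
\]

In view of \eqref{eq:K} we would like a copy $x_{\eta,i}$ whose index lies outside the small set
\[
H_\eta(i)=\bigcup\{K(d,\eta):d\in\pi[T(x_{\eta,i})],\ d<\eta\}.
\]
Nothing prevents $i\in H_\eta(i)$ for all $i$, since demands depend on the index. So we use two different copies, each avoiding the set of the other. This has a price. An exempt set must not separate a lower candidate from an upper one, so the two copies have to lie on the same side of every set that both imitate. We arrange this first.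

By the $\Delta$-system lemma with $\theta=\mu$ there are $W\subseteq\mu$ of size $\mu$ and a small $\mathcal{Z}^\eta$ with $\mathcal{Z}(\eta,i)\cap\mathcal{Z}(\eta,i')=\mathcal{Z}^\eta$ for distinct $i,i'\in W$. The set $\{Z\in\mathcal{Z}^\eta:x_{\eta,i}\in Z\}$ takes at most $2^{|\mathcal{Z}^\eta|}<\mu$ values, so it has a constant value $\mathcal{Z}^\eta_+$ for $i$ in some $W_\eta\subseteq W$ of size $\mu$. As $\mu>\chi$, Example~\ref{ex:cosmall} applies to $W_\eta$ and $i\mapsto W_\eta\setminus H_\eta(i)$, and gives $i_\eta\neq j_\eta$ in $W_\eta$ with $j_\eta\notin H_\eta(i_\eta)$ and $i_\eta\notin H_\eta(j_\eta)$. Put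
\[
u_\eta=x_{\eta,i_\eta},\qquad v_\eta=x_{\eta,j_\eta},\qquad \mathcal{V}^\eta=\mathcal{Z}(\eta,j_\eta).
\]
This completes the recursion, and we record what it gives:
\begin{align}
&k(v_\eta)\notin K(d,\eta)\ \text{ for all }d\in\pi[T(u_\eta)]\text{ with }d<\eta,\label{eq:v}\\
&k(u_\eta)\notin K(d,\eta)\ \text{ for all }d\in\pi[T(v_\eta)]\text{ with }d<\eta,\label{eq:u}\\
&u_\eta\in Z\iff Z\in\mathcal{Z}^\eta_+\iff v_\eta\in Z\ \text{ for all }Z\in\mathcal{Z}^\eta,\label{eq:sign}\\
&\mathcal{X}(u_\eta)\cap\mathcal{V}^\eta\subseteq\mathcal{Z}^\eta\subseteq\mathcal{V}^\eta\subseteq\mathcal{M}_\eta.\label{eq:root}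
\end{align}
For the first inclusion in \eqref{eq:root}, a set $Y\in\mathcal{X}(u_\eta)\cap\mathcal{V}^\eta$ lies in $\mathcal{M}_\eta$ and imitates itself, so $Y\in\mathcal{Z}(\eta,i_\eta)\cap\mathcal{Z}(\eta,j_\eta)=\mathcal{Z}^\eta$.

\medskip\noindent\textbf{Step 2: the desired color.}
Since $\psi$ is injective, we can pick an element of $\psi(w)\mathbin{\triangle}\psi(u_\eta)$ for each $w\in T(u_\eta)\setminus\{u_\eta\}$ and an element of $\psi(z)\mathbin{\triangle}\psi(v_\eta)$ for each $z\in T(v_\eta)\setminus\{v_\eta\}$. Let $a_\eta$ be the small set of chosen elements, and let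
\[
t_\eta=\operatorname{look}_{a_\eta}(u_\eta),\quad s_\eta=\operatorname{look}_{a_\eta}(v_\eta),\quad L_\eta=\{\operatorname{look}_{a_\eta}(z):z\in T(v_\eta)\cup\{v_\eta\}\}.
\]
Then $\gamma_\eta=(a_\eta,t_\eta,s_\eta,L_\eta)\in\Gamma$, no point of $T(u_\eta)\setminus\{u_\eta\}$ has look $t_\eta$, and no point of $T(v_\eta)\setminus\{v_\eta\}$ has look $s_\eta$.

\medskip\noindent\textbf{Step 3: making the data constant.}
The points $u$ and $v$ will come from different levels, while \eqref{eq:v}--\eqref{eq:root} and $\gamma_\eta$ concern one level. We transfer them by making the data independent of the level. Let $\eta\in E^\lambda_\mu$. The small set $\mathcal{V}^\eta$ is contained in the increasing union $\mathcal{M}_\eta=\bigcup_{\zeta<\eta}\mathcal{M}_\zeta$, and $\operatorname{cf}\eta=\mu>\chi$, so $\mathcal{V}^\eta\subseteq\mathcal{M}_{\zeta(\eta)}$ for some $\zeta(\eta)<\eta$. By Fodor's lemma $\zeta(\eta)=\zeta$ for $\lambda$ many $\eta$. For these, $\mathcal{V}^\eta,\mathcal{Z}^\eta,\mathcal{Z}^\eta_+$ are among the at most $\mu$ small subsets of $\mathcal{M}_\zeta$, and $\gamma_\eta$ has at most $\mu$ values. As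 $\lambda=\mu^+$, there is $\Xi_0\subseteq\lambda$ of size $\lambda$ such that for $\eta\in\Xi_0$
\[
\mathcal{V}^\eta=\mathcal{V},\qquad\mathcal{Z}^\eta=\mathcal{Z},\qquad\mathcal{Z}^\eta_+=\mathcal{Z}_+,\qquad\gamma_\eta=\gamma=(a,t,s,L).
\]

Apply the $\Delta$-system lemma with $\theta=\lambda$ to the small sets $P_\eta=\pi[T(u_\eta)]\cup\pi[T(v_\eta)]\cup\{\eta\}$, $\eta\in\Xi_0$, to get $\lambda$ levels with root $\Delta$. The small set $\Delta$ is bounded in $\lambda$, so we may discard the levels $\eta\le\sup\Delta$. It has fewer than $\mu$ subsets, so we may thin once more. We obtain $\Xi_1\subseteq\Xi_0$ of size $\lambda$ and $\Delta^u,\Delta^v\subseteq\Delta$ such that, for all $\eta\in\Xi_1$,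
\[
\sup\Delta<\eta,\qquad\Delta\cap\pi[T(u_\eta)]=\Delta^u,\qquad\Delta\cap\pi[T(v_\eta)]=\Delta^v .
\]
The sets $b_\eta=P_\eta\setminus\Delta$ for $\eta\in\Xi_1$ are small and pairwise disjoint, and $\eta\in b_\eta$. By $(\star)$ there are $\xi,\eta\in\Xi_1$ with $\sup b_\xi<\min b_\eta$ and $c(d,e)=\gamma$ for all $d\in b_\xi$, $e\in b_\eta$. In particular $\xi<\eta$. Put $u=u_\xi$ and $v=v_\eta$. Then $\operatorname{look}_a(u)=t$ and $\operatorname{look}_a(v)=s\in L$, and the code of $v$ is $(A_\eta,f_\eta)$.

\medskip\noindent\textbf{Step 4: $v$ meets the demands of $u$.}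
Let $(w,X)\in r(u)$ with $X$ separating $w$ and $v$. We show that $w$ wins. The level $d=\pi(w)$ lies in $\Delta\cup b_\xi$, so $d<\eta$ and $w$ is the lower point.
\begin{itemize}
\item \emph{$d\in\Delta$.} Then $d\in\Delta^u\subseteq\pi[T(u_\eta)]$. By \eqref{eq:v} at level $\eta$, $k(v)\notin K(d,\eta)$, and $w$ wins by \eqref{eq:K}.
\item \emph{$d\in b_\xi$ and $w\ne u$.} The color $c(d,\eta)$ is $\gamma=\gamma_\xi$, and $\operatorname{look}_a(w)\neq t$. So (U1) fails and $w$ wins.
\item \emph{$w=u$.} The color $c(\xi,\eta)$ is $\gamma$, and $X\in\mathcal{X}(u)$. If $X\in\mathcal{Z}$, then \eqref{eq:sign} at levels $\xi$ and $\eta$ gives $u\in X\iff X\in\mathcal{Z}_+\iff v\in X$, although $X$ separates $u$ and $v$. So $X\in\mathcal{X}(u_\xi)\setminus\mathcal{Z}^\xi$, and the code of $v$ lists $(u,X)$. Since $\operatorname{look}_a(v)=s$, (U3) fails and $u$ wins.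
\end{itemize}

\noindent\textbf{Step 5: $u$ meets the demands of $v$.}
Let $(z,X)\in r(v)$ with $X$ separating $z$ and $u$. We show that $z$ wins. The level $d=\pi(z)$ lies in $\Delta\cup b_\eta$.
\begin{itemize}
\item \emph{$d\in\Delta$.} Then $d<\xi$, so $z$ is the lower point, and $d\in\Delta^v\subseteq\pi[T(v_\xi)]$. By \eqref{eq:u} at level $\xi$, $k(u)\notin K(d,\xi)$, and $z$ wins by \eqref{eq:K}.
\item \emph{$d\in b_\eta$ and $z\neq v$.} Now $\xi<d$, so $z$ is the upper point, and $c(\xi,d)=\gamma=\gamma_\eta$. Condition (U1) holds for $u$, (U2) holds because $z\in T(v_\eta)$, and (U3) is vacuous because $\operatorname{look}_a(z)\ne s$. So $z$ wins.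
\item \emph{$z=v$.} The color is $\gamma$, (U1) and (U2) hold, and $X\in\mathcal{X}(v)$. Suppose that the code of $v$ lists $(u,X)$, say $X\cap A_\eta=Y\cap A_\eta$ with $Y\in\mathcal{X}(u_\xi)\setminus\mathcal{Z}^\xi$. As $Y\in\mathcal{M}_\eta$, we get $Y\in\mathcal{V}^\eta=\mathcal{V}^\xi$. Then $Y\in\mathcal{X}(u_\xi)\cap\mathcal{V}^\xi\subseteq\mathcal{Z}^\xi$ by \eqref{eq:root}, a contradiction. So (U3) holds and $v$ wins.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:main} and Lemma~\ref{lem:rule}, the set $S$ of size $2^\mu$ carries a $\chi$-complete Dowker filter. A set of size at least $2^\mu$ contains a copy of $S$, and Lemma~\ref{lem:larger} applies.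
\end{proof}

\begin{remark}\label{rem:hyp}
The inequality $\mu>\chi$ gives the pair $i_\eta,j_\eta$ and the condition $\lambda>\chi^+$ of the coloring theorem. The regularity of $\mu$ and the bound $\rho^{<\chi}<\mu$ give the $\Delta$-system on the copies and, through $\mu^{<\chi}=\mu$, the count of colors and the thinning in Step~3. The choice $\lambda=\mu^+$ keeps $|A_\eta|\le\mu$ while leaving more levels than data, and the size $2^\mu$ comes from the number of codes. One cannot lower $\mu$ to $\chi$ in ZFC: for $\chi=\mu=\omega$ the conclusion would put a Dowker filter on a set of size $2^{\aleph_0}$, which under CH contradicts Theorem~\ref{thm:lower}.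
\end{remark}

\section{Admissible values of $\mu$ and sharpness}\label{sec:sharp}

\begin{lemma}\label{lem:mu}
For every infinite regular $\chi$, the cardinal $\mu=(2^{<\chi})^+$ satisfies the hypotheses of Theorem~\ref{thm:main}.
\end{lemma}

\begin{proof}
Let $\kappa=2^{<\chi}$. Since $2^\nu>\nu$ for all $\nu<\chi$, we have $\kappa\ge\chi$, so $\mu>\chi$; and $\mu$ is regular. It remains to show that $\kappa^\nu\le\kappa$ for $\nu<\chi$. For $\chi=\omega$ this says that $\omega^n\le\omega$. Let $\chi>\omega$, and let $B_\sigma$ be the set of binary sequences of length less than $\sigma$. Then $|B_\chi|=\kappa$. As $\chi$ is regular, a function from $\nu$ to $B_\chi$ maps into $B_\sigma$ for some infinite $\sigma<\chi$ with $\sigma\ge\nu$, and $|B_\sigma|^\nu\le(2^{|\sigma|})^{|\sigma|}=2^{|\sigma|}\le\kappa$. Summing over the $\chi$ values of $\sigma$ gives $\kappa^\nu\le\chi\cdot\kappa=\kappa$.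
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
In both statements necessity is Theorem~\ref{thm:lower}. If $2^{\aleph_1}=\aleph_2$, sufficiency is Theorem~\ref{thm:main} with $\chi=\omega$ and $\mu=\omega_1$. Under GCH we have $2^\nu\le\chi$ for all $\nu<\chi$, so $2^{<\chi}=\chi$. By Lemma~\ref{lem:mu}, $\mu=\chi^+$ is allowed in Theorem~\ref{thm:main}, and $2^\mu=\chi^{++}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kunen}
Kunen, \emph{Set Theory}.

\bibitem{MEC}
\emph{Mary Ellen's Conjectures}, \texttt{http://www.auburn.edu/\~{}gruengf/papers/merc2b.pdf}.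

\bibitem{Rinot}
A.~Rinot, \emph{Complicated colorings}, Math. Res. Lett. 21 (2014), 1367--1388.

\bibitem{Shelah}
S.~Shelah, \emph{Colouring and non-productivity of $\aleph_2$-c.c.}, Ann. Pure Appl. Logic 84 (1997), 153--174.

\end{thebibliography}
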